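\title{A lattice theory without an independent base}

\begin{abstract}
We show that not every equational theory of lattices has an independent base. The counterexample is the theory of a variety $V$ of modular lattices generated by lattices of length at most $3$. The subspace lattice of $F^3$ belongs to $V$ exactly when the field $F$ is formally real. The proof places $V$ inside a finitely based variety $U$ in which no two varieties properly containing $V$ intersect in $V$, and it uses Pfister's theorem that levels of fields are unbounded to show that $V$ is not finitely based. We also show that length $2$ does not suffice for such an example, and we characterize the lattice varieties whose theories have an independent base.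
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
We work in equational logic. The language has an equality symbol, variables $v_0,v_1,\dots$, and two binary operation symbols $+$ and $\cdot$. Its only formulas are equations between terms, read as universally quantified. A \emph{tautology} is an equation whose two sides are the same term. For a set $\Sigma$ of equations, $\Theta[\Sigma]$ is the set of equations derivable from $\Sigma$ and the tautologies by repeatedly substituting terms for variables and replacing equals by equals. By Birkhoff's completeness theorem, $\Theta[\Sigma]$ is also the set of equations valid in every algebra that satisfies $\Sigma$. A \emph{theory} is a set $\Theta$ of equations with $\Theta=\Theta[\Theta]$. A \emph{lattice theory} is a theory that contains the lattice axioms for $+$ as join and $\cdot$ as meet; equivalently, it is the set of equations valid in some nonempty class of lattices. A \emph{base} of a theory $\Theta$ is a set $\Sigma$ with $\Theta[\Sigma]=\Theta$, and a base $\Sigma$ is \emph{independent} if no $\sigma\in\Sigma$ belongs to $\Theta[\Sigma\setminus\{\sigma\}]$. The following question comes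 from \cite{EB}.
\begin{quote}
Does every lattice theory have an independent base?
\end{quote}
We prove that the answer is no.

\subsection*{Why one might expect the answer yes}
A finite base contains an independent base: delete redundant equations one at a time until none is left. For an infinite base this procedure can fail. If $\sigma_0,\sigma_1,\dots$ is a base in which each equation implies all earlier ones, then every equation is redundant, and every infinite subset has the same defect. One has to look for different equations.

In first-order logic different sentences are easy to find. Given sentences $\theta_0,\theta_1,\dots$, discard each one that follows from its predecessors, renumber, and put $\theta'_n=(\theta_0\ \&\ \cdots\ \&\ \theta_{n-1})\to\theta_n$. The $\theta'_n$ have the same consequences as the $\theta_n$. They are independent: a model of $\theta_0,\dots,\theta_{n-1}$ in which $\theta_n$ fails satisfies $\theta'_i$ for $i<n$ because the conclusion holds, and for $i>n$ because the hypothesis fails. The classes obtained by omitting one $\theta'_n$ properly contain the class of models of the whole set, and any two of them intersect in it.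

An implication between equations is not an equation, so this device is not available to us. Lattices nevertheless come close to supporting it. Finitely many equations that imply the lattice axioms can be compressed into a single equation (Theorem~\ref{thm:mckenzie}), and joins and intersections of lattice varieties satisfy the distributive law, as unions and intersections of classes do (Theorem~\ref{thm:jonsson}). Theorem~\ref{thm:char} below shows that these two facts do produce an independent base once there are suitable varieties above the given one that pairwise intersect in it. The counterexample is a variety near which no two such varieties exist.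

\subsection*{Results}
From now on we write $\vee$ and $\wedge$ for $+$ and $\cdot$. An \emph{algebra} is a nonempty set with two binary operations. For a class $\mathcal{K}$ of algebras, $\mathrm{Eq}(\mathcal{K})$ is the set of equations valid in all members of $\mathcal{K}$; for a set $\Sigma$ of equations, $\mathrm{Mod}(\Sigma)$ is the class of algebras satisfying $\Sigma$. A \emph{variety} is a class of the form $\mathrm{Mod}(\Sigma)$, and $\mathrm{Var}(\mathcal{K})=\mathrm{Mod}(\mathrm{Eq}(\mathcal{K}))$ is the variety generated by $\mathcal{K}$. A variety $V$ is \emph{finitely based} if $\mathrm{Eq}(V)$ has a finite base. The \emph{length} of a lattice is the supremum of $|C|-1$ over its chains $C$.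

\begin{theorem}\label{thm:main}
There is a variety $V$ of modular lattices, generated by lattices of length at most $3$, whose theory $\mathrm{Eq}(V)$ has no independent base.
\end{theorem}

The bases of this theory are redundant in a strong sense, and the length cannot be lowered.

\begin{theorem}\label{thm:strong}
Let $V$ be the variety constructed in Section~\ref{sec:V}, which proves Theorem~\ref{thm:main}.
\begin{itemize}
\item[(a)] For every base $\Sigma$ of $\mathrm{Eq}(V)$ there is a finite $\Sigma_0\subseteq\Sigma$ such that, whenever $\Sigma\setminus\Sigma_0=\Delta_1\cup\dots\cup\Delta_r$, some $\Sigma_0\cup\Delta_i$ is a base of $\mathrm{Eq}(V)$.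
\item[(b)] In particular, $\Sigma\setminus\Delta$ is a base of $\mathrm{Eq}(V)$ for every finite $\Delta\subseteq\Sigma\setminus\Sigma_0$.
\item[(c)] The bound $3$ is sharp: every variety generated by lattices of length at most $2$ is finitely based, and hence its theory has a one-element independent base.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:char}
Let $V$ be a lattice variety. Then $\mathrm{Eq}(V)$ has an independent base if and only if $V$ is finitely based or there are lattice varieties $A_0,A_1,\dots$, each properly containing $V$, such that
\begin{itemize}
\item[(i)] $A_i\cap A_j=V$ for $i\neq j$;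
\item[(ii)] for each $i$ there is an equation $\tau_i$ with $A_i\cap\mathrm{Mod}(\tau_i)=V$;
\item[(iii)] each equation of $\mathrm{Eq}(V)$ holds in all but finitely many $A_i$.
\end{itemize}
\end{theorem}

Section~\ref{sec:obstruction} isolates a condition on a pair of varieties $V\subseteq U$ that rules out an independent base, and explains why planes over fields are the place to realize it. Sections~\ref{sec:fields}, \ref{sec:planes} and~\ref{sec:finite} supply the three ingredients: generic fields of finite level, the passage from fields to lattices, and a finite basis theorem for $U$. Section~\ref{sec:V} assembles them. Sections~\ref{sec:two} and~\ref{sec:char} prove Theorem~\ref{thm:strong}(c) and Theorem~\ref{thm:char}; the proof of Theorem~\ref{thm:main} does not depend on them.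

\section{Background}\label{sec:background}

\subsection*{Varieties}
By Birkhoff's theorems, varieties are the classes closed under homomorphic images, subalgebras and direct products, and $\sigma\in\Theta[\Sigma]$ if and only if $\sigma$ holds in $\mathrm{Mod}(\Sigma)$. Thus $\Sigma$ is a base of $\mathrm{Eq}(V)$ if and only if $\mathrm{Mod}(\Sigma)=V$, and such a base is independent if and only if $\mathrm{Mod}(\Sigma\setminus\{\sigma\})\neq V$ for every $\sigma\in\Sigma$. A derivation uses finitely many equations, so every member of $\Theta[\Sigma]$ lies in $\Theta[\Sigma']$ for a finite $\Sigma'\subseteq\Sigma$. Also $\mathrm{Mod}(\Sigma\cup\Sigma')=\mathrm{Mod}(\Sigma)\cap\mathrm{Mod}(\Sigma')$. Varieties form a complete lattice under inclusion: the meet is intersection, and the join $\bigvee_i A_i$ is the variety generated by $\bigcup_i A_i$.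

We write $0$ for the equality relation on an algebra and $\mathrm{con}(a,b)$ for the least congruence containing $(a,b)$. An algebra is \emph{subdirectly irreducible} if it has a least congruence different from $0$, its \emph{monolith}; such an algebra is nontrivial. A nontrivial algebra whose only congruences are $0$ and the full relation is \emph{simple}, and it is subdirectly irreducible. A \emph{subdirect representation} of $A$ is an embedding of $A$ in a product $\prod_{i\in I}L_i$ such that each projection $x\mapsto x_i$ maps $A$ onto $L_i$. By Birkhoff's subdirect representation theorem, every algebra has a subdirect representation with subdirectly irreducible factors. The factors lie in every variety containing the algebra. Hence a variety $A$ is contained in a variety $B$ as soon as the subdirectly irreducible members of $A$ lie in $B$.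

We use first-order logic through the compactness theorem (a sentence that follows from a set of sentences follows from a finite subset) and {\L}o\'s's theorem (a formula holds in an ultraproduct $\prod_i L_i/\mathcal{D}$ if and only if it holds in $L_i$ for a set of indices $i$ belonging to the ultrafilter $\mathcal{D}$). An ultraproduct is a homomorphic image of a product, so varieties are closed under ultraproducts. For a class $\mathcal{K}$, let $\mathbb{H}(\mathcal{K})$, $\mathbb{S}(\mathcal{K})$, $\mathbb{P}_u(\mathcal{K})$ be the classes of homomorphic images, of isomorphic copies of subalgebras, and of ultraproducts of members of $\mathcal{K}$.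

\begin{theorem}[J\'onsson \cite{Jonsson}]\label{thm:jonsson}
\begin{itemize}
\item[(a)] For a class $\mathcal{K}$ of lattices, every subdirectly irreducible member of $\mathrm{Var}(\mathcal{K})$ lies in $\mathbb{H}\mathbb{S}\mathbb{P}_u(\mathcal{K})$.
\item[(b)] The lattice of lattice varieties is distributive.
\end{itemize}
\end{theorem}

\begin{theorem}[McKenzie \cite{McKenzie}]\label{thm:mckenzie}
Every finitely based lattice theory has a one-element base.
\end{theorem}

A one-element base $\{\sigma\}$ of a lattice theory is independent. Indeed, $\Theta[\emptyset]$ consists of the tautologies, and if $\sigma$ were one of them then $\Theta[\{\sigma\}]$ would not contain $v_0\vee v_1=v_1\vee v_0$. Theorems~\ref{thm:jonsson}(b) and~\ref{thm:mckenzie} are used only in Sections~\ref{sec:two} and~\ref{sec:char}.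

\subsection*{Modular lattices of small length}
The classes of a lattice congruence are convex sublattices. So a congruence different from $0$ contains a pair $(x,y)$ with $x<y$, and with it all pairs from the interval $[x,y]$. We write $a\prec b$ if $b$ covers $a$. A lattice of finite length has a least element $0$ and a greatest element $1$; atoms are the covers of $0$, and coatoms are the elements covered by $1$. Having length at most $n$, having length exactly $n$, and being $0$, $1$, an atom or a coatom are expressed by first-order formulas.

A lattice is \emph{modular} if $x\le z$ implies $x\vee(y\wedge z)=(x\vee y)\wedge z$. Modular lattices form a variety. We use two textbook facts about a modular lattice. The \emph{transposition theorem} says that $[x\wedge y,y]$ and $[x,x\vee y]$ are isomorphic. The \emph{Jordan--H\"older theorem} says that if the length is finite, then all maximal chains have the same number of elements; so each element $x$ has a \emph{height}, the length of $[0,x]$, and $x\prec y$ if and only if $x<y$ and the heights differ by $1$.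

A \emph{quotient} $b/a$ is a pair $a\le b$; it is \emph{prime} if $a\prec b$. We write $b/a\nearrow d/c$ if $b\vee c=d$ and $b\wedge c=a$, and then call the two quotients \emph{perspective}. In this situation $x\mapsto x\vee c$ sends $(a,b)$ to $(c,d)$, and $x\mapsto x\wedge b$ sends $(c,d)$ to $(a,b)$. Hence a congruence contains $(a,b)$ if and only if it contains $(c,d)$. In a modular lattice, $b/a$ is prime if and only if $d/c$ is, by transposition.

Let $L$ be a modular lattice of length $3$. Its elements have heights $0,1,2,3$. We call the elements of height $1$ (the atoms) \emph{points} and those of height $2$ (the coatoms) \emph{lines}, and say that $p$ lies on $l$ if $p\le l$. If $p\neq q$ are points, then $[p,p\vee q]\cong[0,q]$, so $p\vee q$ is a line, and it is the only line on which both lie. Dually, two distinct lines meet in a point, the only point on both. The prime quotients are $p/0$, $l/p$ with $p\le l$, and $1/l$. If $b/a\nearrow d/c$ and the quotients are distinct, then $a<c$. Going through the possible heights of $a$ and $c$ gives the complete list of perspectivities between distinct prime quotients: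
\begin{equation}\label{eq:persp}
\begin{array}{lll}
p/0\nearrow 1/l & \text{for} & p\not\le l,\\
p'/0\nearrow l/p & \text{for} & p\neq p',\ l=p\vee p',\\
l/p\nearrow 1/l' & \text{for} & l\neq l',\ p=l\wedge l'.
\end{array}
\end{equation}

The classes of lattices that we use must be closed under $\mathbb{H}$ and $\mathbb{S}$. The next lemma shows that at length $3$ these operators either lower the length or preserve the geometry.

\begin{lemma}\label{lem:HS}
\begin{itemize}
\item[(a)] A homomorphic image of a lattice of length at most $n$ has length at most $n$.
\item[(b)] Let $L$ be modular of length at most $3$ and let $f\colon L\to L'$ be a surjective homomorphism onto a lattice of length $3$. Then $f$ is an isomorphism.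
\item[(c)] Let $L$ be modular of length at most $3$ and let $L'$ be a sublattice of length $3$. Then $L$ has length $3$, the lattices $L$ and $L'$ have the same $0$ and $1$, and points and lines of $L'$ are points and lines of $L$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $f(c_0)<\dots<f(c_k)$ be a chain in the image. The elements $c_0\vee\dots\vee c_i$ increase with $i$ and have images $f(c_i)$, so they form a chain with $k+1$ elements.

(b) Suppose that $f$ is not injective. By convexity and finite length, $f(x)=f(y)$ for some $x\prec y$. Extend $x,y$ to a maximal chain $0=d_0\prec\dots\prec d_n=1$, where $n\le3$. If $f(d_i)\le f(w)\le f(d_{i+1})$, then $f(w)=f((w\vee d_i)\wedge d_{i+1})$, and $(w\vee d_i)\wedge d_{i+1}$ is $d_i$ or $d_{i+1}$. Since $f(0)$ and $f(1)$ are the bounds of $L'$, the elements $f(d_i)$ form a maximal chain of $L'$. This chain has at most three elements because $f(x)=f(y)$. But $L'$ is modular of length $3$, so all its maximal chains have four elements.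

(c) Every maximal chain of $L'$ has four elements, so it is a maximal chain of $L$. Every element of $L'$ lies on such a chain, and its position on the chain is its height both in $L'$ and in $L$.
\end{proof}

\section{An obstruction to independence}\label{sec:obstruction}

Suppose that $\Sigma$ is an infinite independent base of $\mathrm{Eq}(V)$. Omitting one equation $\sigma$ yields a variety that properly contains $V$, and any two varieties obtained in this way intersect in $V$. To refute independence we want to say that two varieties properly above $V$ never intersect in $V$. Among all varieties this is too much to ask. But if $U\supseteq V$ is finitely based, then finitely many members of $\Sigma$ already force membership in $U$, and it suffices to control the varieties between $V$ and $U$.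

\begin{proposition}\label{prop:obstruction}
Let $V\subseteq U$ be varieties with $U$ finitely based. Let $(L_m)$ be an infinite sequence of algebras, none of them in $V$, such that
\begin{itemize}
\item[(A)] some ultraproduct of the $L_m$ lies in $V$;
\item[(B)] every variety $A$ with $V\subsetneq A\subseteq U$ contains $L_m$ for all but finitely many $m$.
\end{itemize}
Then $V$ is not finitely based, statements {\rm(a)} and {\rm(b)} of Theorem~\ref{thm:strong} hold for $V$, and $\mathrm{Eq}(V)$ has no independent base.
\end{proposition}

\begin{proof}
Suppose that $V=\mathrm{Mod}(E)$ with $E$ finite. The conjunction of $E$ is one sentence, and it holds in the ultraproduct given by (A). By {\L}o\'s's theorem it holds in some $L_m$, and then $L_m\in V$, a contradiction. So $V$ is not finitely based.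

Let $\Sigma$ be a base of $\mathrm{Eq}(V)$ and $\Gamma$ a finite base of $\mathrm{Eq}(U)$. Since $\Gamma\subseteq\mathrm{Eq}(V)=\Theta[\Sigma]$, there is a finite $\Sigma_0\subseteq\Sigma$ with $\Gamma\subseteq\Theta[\Sigma_0]$, that is, $\mathrm{Mod}(\Sigma_0)\subseteq U$. Let $\Sigma\setminus\Sigma_0=\Delta_1\cup\dots\cup\Delta_r$; here $r\ge1$, because $\Sigma$ is infinite. Put $A_i=\mathrm{Mod}(\Sigma_0\cup\Delta_i)$. Then $V\subseteq A_i\subseteq U$ and $A_1\cap\dots\cap A_r=\mathrm{Mod}(\Sigma)=V$. If every $A_i$ were different from $V$, then by (B) the intersection would contain $L_m$ for large $m$, although $L_m\notin V$. So some $A_i$ equals $V$, which is (a).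

For (b), apply (a) to $\Delta_1=\Delta$ and $\Delta_2=\Sigma\setminus(\Sigma_0\cup\Delta)$. The set $\Sigma_0\cup\Delta_1$ is finite and therefore not a base, so $\Sigma_0\cup\Delta_2=\Sigma\setminus\Delta$ is a base. Finally, choose $\sigma\in\Sigma\setminus\Sigma_0$. By (b), $\Sigma\setminus\{\sigma\}$ is a base, so $\sigma\in\Theta[\Sigma\setminus\{\sigma\}]$ and $\Sigma$ is not independent.
\end{proof}

Condition (A) says that the $L_m$ approach $V$ from outside. Condition (B) says that every way of leaving $V$ inside $U$ picks up almost all of them. To satisfy (B) we must know what an arbitrary subdirectly irreducible member of $U\setminus V$ generates, so the subdirectly irreducible members of $U$ should be well understood and have rich structure. We take them from the lattices $L(F)$ of subspaces of $F^3$, where $F$ is a field. The field $F$ can be recovered from $L(F)$ by lattice terms, so equations over $F$ become lattice equations. The variety generated by $L(F)$ contains $L(F')$ for every subfield $F'$ of an ultrapower of $F$; in characteristic $0$ this includes $F'=F(t)$, and by iteration every subfield of $F(t_1,\dots,t_m)$.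

The task is thereby transferred to fields. We need properties $\beta_1,\beta_2,\dots$ of fields and fields $D_m$ such that each $D_m$ has some property $\beta_j$, each fixed $\beta_j$ fails in $D_m$ for large $m$, and every field under consideration that has some property $\beta_j$ has, for each large $m$, a purely transcendental extension containing $D_m$. The properties ``the characteristic is $p$'' are unsuitable, since a field of characteristic $p$ has no extension containing a field of another characteristic (see Remark~\ref{rem:charp}). The properties ``$-1$ is a sum of $m$ squares'' are suitable. They become weaker as $m$ grows, and a quadric with one rational point has a rational parametrization, so one solution produces a generic solution over a purely transcendental extension.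

\section{Generic fields of finite level}\label{sec:fields}

All fields are commutative. The \emph{level} $s(F)$ of a field $F$ is the least $m$ such that $-1$ is a sum of $m$ squares in $F$, and $s(F)=\infty$ if there is no such $m$; in the latter case $F$ is \emph{formally real}. For instance $s(\mathbb{Q})=\infty$ and $s(\mathbb{Q}(i))=1$. Since zeros may be added to a sum of squares, $s(F)\le m$ if and only if $-1$ is a sum of exactly $m$ squares. If $F\subseteq F'$, then $s(F')\le s(F)$.

\begin{theorem}[Pfister \cite{Pfister}]\label{thm:pfister}
For every $k$ there is a field of level $2^k$.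
\end{theorem}

\begin{lemma}\label{lem:level}
\begin{itemize}
\item[(a)] A field $F$ with $s(F)>2$ has characteristic $0$.
\item[(b)] If $F$ is infinite, then $s(F(t_1,\dots,t_m))=s(F)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) It suffices to show $s(\mathbb{F}_p)\le2$. For $p=2$ we have $-1=1^2$. For odd $p$ the sets $\{a^2\}$ and $\{-1-b^2\}$ have $(p+1)/2$ elements each, so they intersect, and $-1=a^2+b^2$ for some $a,b$.

(b) Only the inequality $\ge$ needs proof. Let $-1=\sum_{j=1}^n(f_j/g)^2$ with polynomials $f_j,g$ and $g\neq0$. As $F$ is infinite, $g(\xi)\neq0$ for some $\xi\in F^m$. Evaluating $-g^2=\sum f_j^2$ at $\xi$ and dividing by $g(\xi)^2$ writes $-1$ as a sum of $n$ squares in $F$.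
\end{proof}

For $m\ge1$ let $q_m=x_1^2+\dots+x_m^2+1\in\mathbb{Q}[x_1,\dots,x_m]$. Fix $i$ and let $R_i$ be the polynomial ring over $\mathbb{Q}$ in the variables $x_j$, $j\neq i$, with fraction field $Q_i$. As a polynomial in $x_i$, $q_m$ is monic of degree $2$. It has no root in $Q_i$, since a root would write $-1$ as a sum of squares in $Q_i$, which is formally real by Lemma~\ref{lem:level}(b). So $q_m$ is irreducible in $Q_i[x_i]$, and by Gauss's lemma in $R_i[x_i]=\mathbb{Q}[x_1,\dots,x_m]$. Let $D_m$ be the fraction field of the domain $\mathbb{Q}[x_1,\dots,x_m]/(q_m)$. In $D_m$ the images of the $x_j$ have squares summing to $-1$, so $s(D_m)\le m$, and they satisfy no polynomial relation over $\mathbb{Q}$ other than the multiples of $q_m$.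

We want to embed $D_m$ in a purely transcendental extension of any field $F$ of characteristic $0$ with $s(F)\le m$. Let $x\cdot y$ be the standard dot product, and let $c\in F^m$ satisfy $c\cdot c=-1$. The line through $c$ with direction $d$ meets the quadric $x\cdot x=-1$ where $2\lambda(c\cdot d)+\lambda^2(d\cdot d)=0$. The second intersection point is therefore
\begin{equation}\label{eq:second}
a=c-\frac{2(c\cdot d)}{d\cdot d}\,d .
\end{equation}
If the direction $d$ is generic, the point $a$ should be generic on the quadric.

\begin{example}\label{ex:conic}
Take $m=2$, $F=\mathbb{Q}(i)$, $c=(i,0)$ and $d=(t_1,t_2)$. With $t=t_1/t_2$, formula \eqref{eq:second} gives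
\[
a_1=i\,\frac{1-t^2}{1+t^2},\qquad a_2=\frac{-2it}{1+t^2},\qquad a_1^2+a_2^2=-\frac{(1-t^2)^2+4t^2}{(1+t^2)^2}=-1 .
\]
The special solution $c$ satisfies relations such as $x_2=0$ that fail in $D_2$. The new solution remembers the direction, since $(a_1-i)/a_2=t$. Hence $a_1,a_2$ are not both algebraic over $F$, and the proof below shows that this leaves no room for relations beyond the multiples of $q_2$. So $D_2$ embeds in $\mathbb{Q}(i)(t)$. In lattice terms (Corollary~\ref{cor:generate}), every variety containing $L(\mathbb{Q}(i))$ contains $L(D_2)$, and by padding $c$ with more zeros it contains every $L(D_m)$. This is condition (B) of Proposition~\ref{prop:obstruction} in its smallest instance.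
\end{example}

\begin{lemma}\label{lem:embed}
If $F$ has characteristic $0$ and $s(F)\le m$, then $D_m$ embeds in $F(t_1,\dots,t_m)$.
\end{lemma}

\begin{proof}
Choose $c\in F^m$ with $c\cdot c=-1$, put $d=(t_1,\dots,t_m)$, and define $a\in F(t_1,\dots,t_m)^m$ by \eqref{eq:second}; the polynomial $d\cdot d$ is nonzero. Then
\[
a\cdot a=c\cdot c-\frac{4(c\cdot d)^2}{d\cdot d}+\frac{4(c\cdot d)^2}{d\cdot d}=-1 .
\]
Since $c\neq0$, the linear form $c\cdot d$ is nonzero, and since $2\neq0$ in $F$, the elements $a_j-c_j=-2(c\cdot d)t_j/(d\cdot d)$ are nonzero. So $F(a_1,\dots,a_m)$ contains $(a_j-c_j)/(a_m-c_m)=t_j/t_m$ for $j<m$. These $m-1$ elements are algebraically independent over $F$. A generating set of a field extension contains a transcendence basis, so there is an index $i$ such that the $a_j$ with $j\neq i$ are algebraically independent over $F$, and hence over $\mathbb{Q}\subseteq F$.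

Let $P$ be the kernel of the homomorphism $\mathbb{Q}[x_1,\dots,x_m]\to F(t_1,\dots,t_m)$ with $x_j\mapsto a_j$. Then $q_m\in P$ and $P\cap R_i=0$. Let $f\in P$. Since $q_m$ is monic in $x_i$, we can divide in $R_i[x_i]$: $f=gq_m+r$ with $r$ of degree at most $1$ in $x_i$, and $r\in P$. If $r\neq0$, then $r$ and the irreducible polynomial $q_m$ are coprime in $Q_i[x_i]$, and clearing denominators in a B\'ezout identity gives a nonzero element of $R_i$ in the ideal $(r,q_m)\subseteq P$. This is impossible, so $r=0$ and $P=(q_m)$. Thus $\mathbb{Q}[x_1,\dots,x_m]/(q_m)$ embeds in the field $F(t_1,\dots,t_m)$, and so does its fraction field.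
\end{proof}

The same embedding shows that $D_m$ has the largest level among fields of characteristic $0$ and level at most $m$. Pfister's theorem then makes the levels of the $D_m$ tend to infinity.

\begin{lemma}\label{lem:Dlevel}
If $4\le 2^k\le m$, then $2^k\le s(D_m)\le m$. In particular $2<s(D_m)<\infty$ for $m\ge4$, and $s(D_m)\to\infty$ as $m\to\infty$.
\end{lemma}

\begin{proof}
Let $F$ be a field of level $2^k$ (Theorem~\ref{thm:pfister}). It has characteristic $0$ by Lemma~\ref{lem:level}(a). By Lemma~\ref{lem:embed}, $D_m$ embeds in $F(t_1,\dots,t_m)$, so $s(D_m)\ge s(F(t_1,\dots,t_m))=s(F)=2^k$ by Lemma~\ref{lem:level}(b).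
\end{proof}

\section{Planes over fields}\label{sec:planes}

\subsection*{Planes and Pappus's theorem}
A \emph{quadrangle} in a modular lattice of length $3$ is a quadruple of points any three of which have join $1$. The four points are distinct, because two points join to an element of height at most $2$. A \emph{plane} is a modular lattice of length $3$ that contains a quadrangle; this is expressed by one first-order sentence. For a field $F$, the lattice $L(F)$ of subspaces of $F^3$ is a plane: height is dimension, and the spans of $(1,0,0)$, $(0,1,0)$, $(0,0,1)$, $(1,1,1)$ form a quadrangle.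

Recall that a \emph{projective plane} is a system of points and lines with an incidence relation such that two distinct points lie on exactly one line, two distinct lines have exactly one common point, and there are four points no three of which lie on a line. By Section~\ref{sec:background}, the points and lines of a plane form a projective plane. For $L(F)$ this is the projective plane $PG(2,F)$. Every element of a plane is $0$, a point, a line or $1$, so an isomorphism of the projective planes extends to an isomorphism of the lattices.

Pappus's theorem is the following first-order sentence $\pi$: \emph{if $l\neq m$ are coatoms, $a_1,a_2,a_3\le l$ are pairwise distinct atoms, $b_1,b_2,b_3\le m$ are pairwise distinct atoms, and none of the six atoms is below $l\wedge m$, then the elements $c_{ij}=(a_i\vee b_j)\wedge(a_j\vee b_i)$ satisfy $c_{12}\vee c_{13}\vee c_{23}\neq1$.} In a plane the $c_{ij}$ are points. Indeed, $a_i\vee b_j$ and $a_j\vee b_i$ are lines, and if they were equal, the common line would contain $a_i$ and $a_j$, hence be $l$, forcing $b_j\le l\wedge m$. The conclusion of $\pi$ says that the three points lie on a line.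

\begin{theorem}[Hessenberg, Hilbert; see \cite{HP} or \cite{Artin}]\label{thm:pappus}
A projective plane satisfying Pappus's theorem is isomorphic to $PG(2,F)$ for a field $F$. Conversely, $PG(2,F)$ satisfies Pappus's theorem for every field $F$.
\end{theorem}

Thus a lattice is isomorphic to some $L(F)$ if and only if it is a plane satisfying $\pi$.

\begin{lemma}\label{lem:simple}
For every field $F$ the lattice $L(F)$ is simple.
\end{lemma}

\begin{proof}
A line with basis $w_1,w_2$ contains the three points spanned by $w_1$, $w_2$, $w_1+w_2$. Let $p'\neq p''$ be points and $p$ a third point on $l=p'\vee p''$. By \eqref{eq:persp}, both $p'/0$ and $p''/0$ are perspective to $l/p$. Each $1/l$ is perspective to $p/0$ for a point $p$ off $l$, and each $l/p$ is perspective to $p'/0$ for another point $p'$ on $l$. A congruence different from $0$ collapses some prime quotient, hence all of them, hence $0$ and $1$.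
\end{proof}

\subsection*{Recovering the field}
We now define addition and multiplication of the points of a line by lattice terms. Let $(o,u,v,e)$ be a quadrangle. Think of $u\vee v$ as the line at infinity, of $u$ and $v$ as the horizontal and vertical directions, of $o$ as the origin and of $e$ as the point $(1,1)$. Joining a point with $u$ or $v$ draws the horizontal or vertical line through it. Put
\[
X=o\vee u,\qquad Z=o\vee e,\qquad z=Z\wedge(u\vee v),\qquad \epsilon=(e\vee v)\wedge X .
\]
These are the horizontal axis, the diagonal, the direction of slope $1$, and the unit point of the axis. For lattice elements $x,y$ put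
\begin{gather*}
h(y)=((y\vee v)\wedge Z)\vee u,\qquad g(y)=o\vee((e\vee v)\wedge h(y)),\\
x\oplus y=\bigl(((x\vee z)\wedge h(y))\vee v\bigr)\wedge X,\\
x\otimes y=\Bigl(\bigl((((x\vee v)\wedge g(y))\vee u)\wedge Z\bigr)\vee v\Bigr)\wedge X .
\end{gather*}
For $y$ on the axis, $h(y)$ is the horizontal line at height $y$ and $g(y)$ is the line through the origin with slope $y$; see Figure~\ref{fig:ops}. Let $C$ be the set of points $x\le X$ with $x\neq u$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw (-0.2,0) -- (3.8,0) node[right] {$X$};
\draw (0,0) -- (2.8,2.8) node[above right] {$Z$};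
\draw[thick] (0.4,1.2) -- (3.8,1.2) node[right] {$h(\hat\eta)$};
\draw[dashed] (1.2,0) -- (1.2,1.2);
\draw[dashed] (2,0) -- (3.2,1.2) -- (3.2,0);
\fill (0,0) circle (1.3pt) node[below] {$o$};
\fill (1.2,0) circle (1.3pt) node[below] {$\hat\eta$};
\fill (2,0) circle (1.3pt) node[below] {$\hat\xi$};
\fill (3.2,0) circle (1.3pt) node[below] {$\hat\xi\oplus\hat\eta$};
\begin{scope}[xshift=5.8cm]
\draw (-0.2,0) -- (3.8,0) node[right] {$X$};
\draw (0,0) -- (3.3,3.3) node[right] {$Z$};
\draw[thick] (0,0) -- (2.2,3.3) node[left] {$g(\hat\eta)$};
\draw[dashed] (1.5,0) -- (1.5,1.5) -- (1,1.5) -- (1,0);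
\draw[dashed] (2,0) -- (2,3) -- (3,3) -- (3,0);
\fill (1,1) circle (1.3pt) node[below right] {$e$};
\fill (0,0) circle (1.3pt) node[below] {$o$};
\fill (1,0) circle (1.3pt) node[below] {$\epsilon$};
\fill (1.5,0) circle (1.3pt) node[below] {$\hat\eta$};
\fill (2,0) circle (1.3pt) node[below] {$\hat\xi$};
\fill (3,0) circle (1.3pt) node[below] {$\hat\xi\otimes\hat\eta$};
\end{scope}
\end{tikzpicture}
\caption{Sum and product of the points $\hat\xi=(\xi,0)$ and $\hat\eta=(\eta,0)$ of the axis $X$ in affine coordinates; $Z$ is the diagonal and $e=(1,1)$. Left: the line of slope $1$ through $\hat\xi$ meets the horizontal line $h(\hat\eta)$ at $(\xi+\eta,\eta)$. Right: the vertical line through $\hat\xi$ meets the line $g(\hat\eta)$ of slope $\eta$ at $(\xi,\xi\eta)$, and the diagonal carries the height $\xi\eta$ back to the axis.}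
\label{fig:ops}
\end{figure}

\begin{lemma}\label{lem:coord}
For every quadrangle $(o,u,v,e)$ of $L(F)$, the structure $(C,\oplus,\otimes,o,\epsilon)$ is isomorphic to the field $(F,+,\cdot,0,1)$.
\end{lemma}

\begin{proof}
Since $u\vee v\vee o=1$, spanning vectors of $u,v,o$ form a basis of $F^3$. In this basis all three coordinates of a spanning vector of $e$ are nonzero, because $e$ is not below the join of two of $u,v,o$. After rescaling the basis vectors, $u=\langle(1,0,0)\rangle$, $v=\langle(0,1,0)\rangle$, $o=\langle(0,0,1)\rangle$, $e=\langle(1,1,1)\rangle$. Below, $a,b,c$ range over $F$. We have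
\[
X=\{(a,0,c)\},\quad Z=\{(a,a,c)\},\quad e\vee v=\{(a,b,a)\},\quad z=\langle(1,1,0)\rangle,\quad \epsilon=\langle(1,0,1)\rangle .
\]
The points of $C$ are $\hat\xi=\langle(\xi,0,1)\rangle$ with $\xi\in F$, the map $\xi\mapsto\hat\xi$ is a bijection, and $o=\hat0$, $\epsilon=\hat1$. For any $\alpha,\gamma\in F$,
\begin{equation}\label{eq:proj}
\langle(\alpha,\gamma,1)\rangle\vee v=\{(c\alpha,b,c)\},\qquad \langle(\alpha,\gamma,1)\rangle\vee u=\{(a,c\gamma,c)\},
\end{equation}
and the first subspace meets $X$ in $\hat\alpha$. Let $\xi,\eta\in F$.

\emph{Sum.} By \eqref{eq:proj}, $(\hat\eta\vee v)\wedge Z=\langle(\eta,\eta,1)\rangle$ and $h(\hat\eta)=\{(a,c\eta,c)\}$. Next $\hat\xi\vee z=\{(c\xi+b,b,c)\}$, and such a vector lies in $h(\hat\eta)$ when $b=c\eta$. So $(\hat\xi\vee z)\wedge h(\hat\eta)=\langle(\xi+\eta,\eta,1)\rangle$, and $\hat\xi\oplus\hat\eta=\widehat{\xi+\eta}$.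

\emph{Product.} We have $(e\vee v)\wedge h(\hat\eta)=\langle(1,\eta,1)\rangle$, so $g(\hat\eta)=\{(a,a\eta,c)\}$. A vector $(c\xi,b,c)$ of $\hat\xi\vee v$ lies in $g(\hat\eta)$ when $b=c\xi\eta$, so $(\hat\xi\vee v)\wedge g(\hat\eta)=\langle(\xi,\xi\eta,1)\rangle$. Joining $u$ gives $\{(a,c\xi\eta,c)\}$, and meeting $Z$ gives $\langle(\xi\eta,\xi\eta,1)\rangle$. Hence $\hat\xi\otimes\hat\eta=\widehat{\xi\eta}$.
\end{proof}

For $m\ge1$ let $\beta_m$ be the first-order sentence: \emph{the lattice is a plane, and there are a quadrangle $(o,u,v,e)$ and points $x_1,\dots,x_m\le X$, different from $u$, with}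
\[
(x_1\otimes x_1)\oplus\dots\oplus(x_m\otimes x_m)\oplus\epsilon=o,
\]
the sum being bracketed from the left. By Lemma~\ref{lem:coord},
\begin{equation}\label{eq:beta}
L(F)\models\beta_m\iff s(F)\le m .
\end{equation}

\subsection*{What $L(F)$ generates}

\begin{lemma}\label{lem:extend}
\begin{itemize}
\item[(a)] If $F\subseteq F'$ are fields, then $L(F)$ embeds in $L(F')$.
\item[(b)] If $F$ has characteristic $0$, then $L(F(t))\in\mathrm{Var}(L(F))$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Send a subspace $W$ of $F^3$ to its $F'$-span $F'W$. An $F$-basis of $W$ is an $F'$-basis of $F'W$, because the rank of a matrix does not change under field extension; so dimensions are preserved. Spanning sets show that $F'(W_1+W_2)=F'W_1+F'W_2$. The inclusion $F'(W_1\cap W_2)\subseteq F'W_1\cap F'W_2$ is an equality, since both sides have dimension $\dim W_1+\dim W_2-\dim(W_1+W_2)$. If $F'W_1=F'W_2$, then $\dim(W_1+W_2)=\dim W_1=\dim W_2$, so $W_1=W_2$.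

(b) Let $\mathcal{D}$ be a nonprincipal ultrafilter on $\mathbb{N}$ and $L^*=L(F)^{\mathbb{N}}/\mathcal{D}$, a member of $\mathrm{Var}(L(F))$. By {\L}o\'s's theorem $L^*$ is a plane satisfying $\pi$, so $L^*\cong L(F')$ for a field $F'$. To identify $F'$, fix a quadrangle of $L(F)$ with structure $C$. Its diagonal image is a quadrangle of $L^*$, with structure $C^*$ say. The underlying set of $C^*$ is defined by the same formula as that of $C$, and $\oplus,\otimes$ are lattice terms, so $C^*\cong C^{\mathbb{N}}/\mathcal{D}$ by {\L}o\'s's theorem. Lemma~\ref{lem:coord}, applied to $L(F')$ and to $L(F)$, gives $F'\cong C^*\cong F^{\mathbb{N}}/\mathcal{D}$. In characteristic $0$ the integers $1,2,3,\dots$ are distinct in $F$, and a nonzero polynomial over $F$ vanishes at only finitely many of them. So the class of the sequence $(1,2,3,\dots)$ is transcendental over the diagonal copy of $F$. Thus $F(t)$ embeds in $F'$, and $L(F(t))$ embeds in $L^*$ by (a).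
\end{proof}

\begin{corollary}\label{cor:generate}
If $F$ has characteristic $0$ and $s(F)\le m$, then $L(D_m)\in\mathrm{Var}(L(F))$.
\end{corollary}

\begin{proof}
Applying Lemma~\ref{lem:extend}(b) $m$ times gives $L(F(t_1,\dots,t_m))\in\mathrm{Var}(L(F))$. By Lemmas~\ref{lem:embed} and~\ref{lem:extend}(a), $L(D_m)$ embeds in this lattice.
\end{proof}

\section{A finite basis theorem}\label{sec:finite}

The variety $U$ will be generated by a class $\mathcal{S}$ of modular lattices of length at most $3$ that is defined by one first-order sentence $\Phi$. We must show that $U$ is finitely based. The natural plan is to observe that the subdirectly irreducible members of $U$ satisfy $\Phi$, and to conclude by compactness that finitely many equations of $U$ force subdirectly irreducible lattices to satisfy $\Phi$. The difficulty is that subdirect irreducibility is not given by a first-order sentence. We replace it by a first-order condition which says that any two proper quotients can be moved onto a common proper quotient in a bounded number of steps.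

\subsection*{Linked pairs}
Let $K$ be a lattice. A \emph{basic step} is the identity map of $K$ or a map $x\mapsto x\vee e$ or $x\mapsto x\wedge e$ with $e\in K$. Let $\mathrm{Tr}_N(K)$ be the set of compositions of $N$ basic steps, and $\mathrm{Tr}(K)=\bigcup_N\mathrm{Tr}_N(K)$. These maps are monotone and preserve every congruence, and $\mathrm{Tr}_N\subseteq\mathrm{Tr}_{N+1}$. Pairs $a<b$ and $c<d$ are \emph{$N$-linked} if there are $p,q\in\mathrm{Tr}_N(K)$ with
\[
p(a)=q(c)<p(b)=q(d),
\]
and \emph{linked} if they are $N$-linked for some $N$. For fixed $N$ there are finitely many patterns of steps, and the parameters $e$ can be quantified existentially. So ``$a<b$, $c<d$, and the pairs are $N$-linked'' is a first-order formula $\lambda_N(a,b,c,d)$. If the pairs are linked, then $(p(a),p(b))$ lies in $\mathrm{con}(a,b)\cap\mathrm{con}(c,d)$, and this intersection is different from $0$.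

\begin{lemma}\label{lem:chain}
Let $K$ be a lattice, $a<b$, $x<y$ and $(x,y)\in\mathrm{con}(a,b)$. Then there is $f\in\mathrm{Tr}(K)$ with $x\le f(a)<f(b)\le y$.
\end{lemma}

\begin{proof}
The equivalence relation generated by the pairs $(f(a),f(b))$, $f\in\mathrm{Tr}(K)$, is preserved by all basic steps, so it is a congruence. It contains $(a,b)$ and is contained in $\mathrm{con}(a,b)$, so it equals $\mathrm{con}(a,b)$. Hence there are $x=w_0,w_1,\dots,w_r=y$ with $\{w_i,w_{i+1}\}=\{f_i(a),f_i(b)\}$ and $f_i\in\mathrm{Tr}(K)$. We straighten this zigzag into a chain: put $w'_i=w_0\vee\dots\vee w_i$ and $z_i=w'_i\wedge y$. Then $x=z_0\le z_1\le\dots\le z_r=y$, so $z_i<z_{i+1}$ for some $i$. For this $i$ we cannot have $w_{i+1}\le w_i$, since that gives $w'_{i+1}=w'_i$. As $f_i(a)\le f_i(b)$, it follows that $w_i=f_i(a)$ and $w_{i+1}=f_i(b)$. The map $f(t)=(f_i(t)\vee w'_i)\wedge y$ sends $a$ to $z_i$ and $b$ to $z_{i+1}$.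
\end{proof}

\begin{lemma}\label{lem:SIlinked}
In a subdirectly irreducible lattice $K$ any two pairs $a<b$ and $c<d$ are linked.
\end{lemma}

\begin{proof}
Let $x<y$ with $(x,y)$ in the monolith $\mu$. Since $\mu\subseteq\mathrm{con}(a,b)$, Lemma~\ref{lem:chain} gives $p$ with $x\le p(a)<p(b)\le y$. By convexity $(p(a),p(b))\in\mu\subseteq\mathrm{con}(c,d)$, so the lemma also gives $q$ with $p(a)\le q(c)<q(d)\le p(b)$. The map $t\mapsto(p(t)\vee q(c))\wedge q(d)$ sends $a$ to $q(c)$ and $b$ to $q(d)$.
\end{proof}

\subsection*{A uniform bound for length at most three}
Lemma~\ref{lem:SIlinked} gives no bound on the number of steps. For modular lattices of length at most $3$ there is one, and we find it by following prime quotients. For a modular lattice $L$ let $Q(L)$ be the graph whose vertices are the prime quotients and whose edges join distinct perspective prime quotients.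

Let $b/a$ be prime and $a\vee e\neq b\vee e$. Then $b\not\le a\vee e$, so $a\le b\wedge(a\vee e)<b$ and therefore $b\wedge(a\vee e)=a$. Thus $b/a\nearrow(b\vee e)/(a\vee e)$, and the latter quotient is prime. The dual holds for meets. So a basic step that does not collapse a prime quotient either fixes it or moves it along an edge of $Q(L)$. If $p(a)<p(b)$ with $p\in\mathrm{Tr}(L)$, no intermediate step collapses the pair. Linked prime quotients are therefore connected by a path, and by Lemma~\ref{lem:SIlinked} \emph{the graph $Q(L)$ is connected when $L$ is subdirectly irreducible}.

\begin{lemma}\label{lem:bound}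
Let $L$ be a subdirectly irreducible modular lattice of length at most $3$. Then $Q(L)$ has diameter at most $20$, and any two pairs $a<b$, $c<d$ in $L$ are $22$-linked.
\end{lemma}

\begin{proof}
The second claim follows from the first. Choose $a_0\prec b_0$ in $[a,b]$ and $c_0\prec d_0$ in $[c,d]$. The map $x\mapsto(x\vee a_0)\wedge b_0$ sends $(a,b)$ to $(a_0,b_0)$ in two steps, and $x\mapsto(x\vee c_0)\wedge d_0$ sends $(c,d)$ to $(c_0,d_0)$. Each edge of $Q(L)$ is realized, in either direction, by one basic step, so at most $20$ further steps carry $(a_0,b_0)$ to $(c_0,d_0)$.

\emph{Lengths $1$ and $2$.} For length $1$ the graph has one vertex. For length $2$ the vertices are $p/0$ and $1/p$ for atoms $p$, and the edges join $p/0$ to $1/q$ for $p\neq q$. With one or two atoms $p/0$ is not connected to $1/p$. With at least three atoms, $p/0$ and $q/0$ have the common neighbor $1/r$, the quotients $1/p$ and $1/q$ have the common neighbor $r/0$, and $p/0$, $1/q$, $r/0$, $1/p$ is a path; so the diameter is at most $3$.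

\emph{Length $3$: reduction to points and lines.} The edges of $Q(L)$ are listed in \eqref{eq:persp}. The middle quotients $l/p$ are not adjacent to one another, so we can eliminate them. Let $G$ be the graph on the points and lines of $L$ with three kinds of edges: a point $p$ and a line $l$ are adjacent if $p\not\le l$; two distinct points are adjacent if the line through them contains a third point; two distinct lines are adjacent if their common point lies on a third line. Identify $p$ with $p/0$ and $l$ with $1/l$.

Vertices adjacent in $G$ have distance at most $2$ in $Q(L)$. For a point and a line this is the first case of \eqref{eq:persp}. If $p',p'',p$ are distinct points on $l$, then $p'/0$ and $p''/0$ are both adjacent to $l/p$; the case of two lines is dual. Conversely, two distinct neighbors of $l/p$ in $Q(L)$ are adjacent in $G$. If they are $p'/0$ and $p''/0$, then $p$ is a third point on $l=p'\vee p''$, and dually for two lines. If they are $p'/0$ and $1/l'$, then $p'\not\le l'$, since otherwise $l=p\vee p'\le l'$, contrary to $l\neq l'$. So a path in $Q(L)$ between vertices of $G$ shortens to a walk in $G$, and $G$ is connected. Each $l/p$ has a neighbor,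 because $Q(L)$ is connected and has more than one vertex, and this neighbor is a vertex of $G$. If $G$ has diameter at most $9$, then $Q(L)$ has diameter at most $1+2\cdot9+1=20$.

\emph{Length $3$: two points $p\neq q$ have distance at most $4$ in $G$.} Let $l=p\vee q$. If $l$ has a third point, the distance is $1$. If some line contains neither $p$ nor $q$, the distance is at most $2$. Assume that neither holds. Then $p$ and $q$ are the only points of $l$, and every line other than $l$ belongs to exactly one of the sets $\mathcal{L}_p$, $\mathcal{L}_q$ of lines different from $l$ through $p$ and through $q$. For every point $r\notin\{p,q\}$ the line $p\vee r$ belongs to $\mathcal{L}_p$.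

Suppose that $|\mathcal{L}_p|\ge2$ and $|\mathcal{L}_q|\ge2$, and take $m\in\mathcal{L}_p$, $m'\in\mathcal{L}_q$. Then $q\not\le m$ and $p\not\le m'$. Three lines pass through $p$, so $m$ is adjacent to $l$, and three lines pass through $q$, so $l$ is adjacent to $m'$. Thus $q,m,l,m',p$ is a path of length $4$. In the remaining case we may assume $|\mathcal{L}_p|\le1$ by symmetry, and we show that $G$ is disconnected, which is a contradiction.

If $\mathcal{L}_p=\emptyset$, then $p$ and $q$ are the only points, and all lines contain $q$. So $q$ is adjacent to no line, and it is not adjacent to $p$ because $l$ has no third point. Thus $q$ is isolated.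

If $\mathcal{L}_p=\{m\}$, then every point other than $q$ lies on $m$, while $q\not\le m$, and every line other than $m$ contains $q$. A line through $q$ has only one point in common with $m$, so it has at most two points. Hence $q$ is adjacent to no point, and $m$ is its only neighbor. The only point off $m$ is $q$. A line other than $m$ through a point $a\le m$ contains $q$ and equals $a\vee q$, so at most two lines pass through $a$, and $m$ is adjacent to no line. Thus $\{q,m\}$ is a component of $G$, and it does not contain $p$.

\emph{Conclusion.} The hypotheses on $L$ and the definition of $G$ are self-dual, so two lines also have distance at most $4$. Since $G$ is connected and has both points and lines, some point is adjacent to some line. The diameter of $G$ is therefore at most $4+1+4=9$.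
\end{proof}

\subsection*{The finite basis theorem}

\begin{theorem}\label{thm:finite}
Let $\mathcal{S}$ be a class of modular lattices of length at most $3$ that is the class of all models of one first-order sentence $\Phi$, and suppose that $\mathbb{H}(\mathcal{S})\subseteq\mathcal{S}$ and $\mathbb{S}(\mathcal{S})\subseteq\mathcal{S}$. Then $U=\mathrm{Var}(\mathcal{S})$ is finitely based, and its subdirectly irreducible members lie in $\mathcal{S}$.
\end{theorem}

\begin{proof}
If $\mathcal{S}=\emptyset$, then $U=\mathrm{Mod}(v_0=v_1)$ and there is nothing more to prove. So let $\mathcal{S}\neq\emptyset$; then the trivial lattice lies in $\mathcal{S}$. By {\L}o\'s's theorem $\mathbb{P}_u(\mathcal{S})\subseteq\mathcal{S}$, so by Theorem~\ref{thm:jonsson}(a) the subdirectly irreducible members of $U$ lie in $\mathbb{H}\mathbb{S}\mathbb{P}_u(\mathcal{S})\subseteq\mathcal{S}$. Put $N=22$ and $N'=N+2$, and let $\varphi$ be the sentence ``all $a<b$, $c<d$ satisfy $\lambda_{N'}(a,b,c,d)$''. We show that finitely many equations of $U$ force subdirectly irreducible lattices to satisfy $\varphi$ (Steps 1 and 2), and that inside $U$ the sentence $\varphi$ implies $\Phi$ (Step 3).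

\emph{Step 1: in every $A\in U$, linked pairs are $N'$-linked.} Take a subdirect representation $A\le\prod_{i\in I}L_i$ with subdirectly irreducible factors; they lie in $\mathcal{S}$. Let $p(a)=q(c)<p(b)=q(d)$, and choose $i$ with $p(a)_i<p(b)_i$. The maps $p$ and $q$ preserve the kernel of the $i$th projection, so $a_i<b_i$ and $c_i<d_i$. By Lemma~\ref{lem:bound} these pairs are $N$-linked in $L_i$. Lift the parameters of the linking maps to $A$. This gives $\hat p,\hat q\in\mathrm{Tr}_N(A)$ such that the elements $u=\hat p(a)\le v=\hat p(b)$ and $u'=\hat q(c)\le v'=\hat q(d)$ satisfy $u_i=u'_i<v_i=v'_i$. The two images agree only in coordinate $i$, and two more steps on each side make them equal. Let $r(x)=(x\vee u)\wedge v$, $w=r(u')$, $w'=r(v')$. Then $u\le w\le w'\le v$, and $w_i=u_i<v_i=w'_i$, so $w<w'$. The map $r\circ\hat q$ sends $(c,d)$ to $(w,w')$, and the map $x\mapsto(\hat p(x)\vee w)\wedge w'$ sends $(a,b)$ to $((u\vee w)\wedge w',(v\vee w)\wedge w')=(w,w')$. Both maps lie in $\mathrm{Tr}_{N'}(A)$.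

\emph{Step 2: a finite $\Gamma_1\subseteq\mathrm{Eq}(U)$ has the property that in its models linked pairs are $N'$-linked.} The property involves all $M$ at once, so compactness does not apply to it directly. One instance suffices. By Step 1 the sentence $\delta$, ``$\lambda_{N'+1}$ implies $\lambda_{N'}$ for all $a,b,c,d$'', holds in all models of $\mathrm{Eq}(U)$. By compactness it follows from a finite $\Gamma_1\subseteq\mathrm{Eq}(U)$, which we take to contain the lattice axioms. Let $K\models\Gamma_1$. We show by induction on $M$ that $M$-linked pairs are $N'$-linked. For $M\le N'$ this holds because $\mathrm{Tr}_M\subseteq\mathrm{Tr}_{N'}$. Suppose that it holds for some $M\ge N'$, and let $a<b$, $c<d$ be $(M+1)$-linked by $p=p'\circ f$ and $q=q'\circ g$, with $f,g$ basic and $p',q'\in\mathrm{Tr}_M(K)$. Then $f(a)<f(b)$ and $g(c)<g(d)$, and these pairs are $M$-linked, hence $N'$-linked. Composing with $f$ and $g$ shows that $a<b$, $c<d$ are $(N'+1)$-linked, hence $N'$-linked by $\delta$.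

\emph{Step 3: if $A\in U$ and $A\models\varphi$, then $A\in\mathcal{S}$.} We may assume that $A$ is nontrivial. The lattice $A$ need not be subdirectly irreducible, so Theorem~\ref{thm:jonsson}(a) does not apply to it. But by $\varphi$ any two congruences of $A$ different from $0$ have intersection different from $0$, and this is enough to embed $A$ in an ultraproduct. Take a subdirect representation $A\le\prod_{i\in I}L_i$ with all $L_i\in\mathcal{S}$ as in Step 1. For $J\subseteq I$ let $\theta_J$ be the congruence consisting of the pairs $(x,y)$ with $x_i=y_i$ for all $i\in J$. Then $\theta_{J\cup J'}=\theta_J\cap\theta_{J'}$. The family $\{J:\theta_J\neq0\}$ contains $\emptyset$, is closed under subsets and finite unions, and does not contain $I$. It is a proper ideal of subsets of $I$. Extend it to a maximal ideal; the sets outside the maximal ideal form an ultrafilter $\mathcal{D}$, and $\theta_J=0$ for all $J\in\mathcal{D}$. If $x,y\in A$ have the same image in $\prod_iL_i/\mathcal{D}$, then $(x,y)\in\theta_J$ for some $J\in\mathcal{D}$, so $x=y$. Hence $A\in\mathbb{S}\mathbb{P}_u(\mathcal{S})\subseteq\mathcal{S}$.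

\emph{Step 4: conclusion.} By Step 3 the sentence $\varphi\to\Phi$ holds in all models of $\mathrm{Eq}(U)$, so it follows from a finite $\Gamma_2\subseteq\mathrm{Eq}(U)$. Let $\Gamma=\Gamma_1\cup\Gamma_2$ and let $K$ be a subdirectly irreducible model of $\Gamma$. It is a lattice. By Lemma~\ref{lem:SIlinked} all pairs in $K$ are linked, and by Step 2 they are $N'$-linked. So $K\models\varphi$, hence $K\models\Phi$, and $K\in\mathcal{S}\subseteq U$. Therefore $\mathrm{Mod}(\Gamma)\subseteq U$, and the reverse inclusion holds because $\Gamma\subseteq\mathrm{Eq}(U)$.
\end{proof}

Modularity and the bound on the length enter this proof only in Step 1, through the uniform bound of Lemma~\ref{lem:bound}. The hypothesis that $\mathcal{S}$ is defined by a single sentence is used in Step 4, and it cannot be weakened to a set of sentences: the variety $V$ of the next section is a counterexample.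

\section{The variety $V$}\label{sec:V}

Let $\mathcal{S}$ be the class of modular lattices $L$ of length at most $3$ such that, if $L$ is a plane, then $L\models\pi$ and $L\models\neg\beta_2$. Let $\mathcal{S}_\infty$ be the class of all $L\in\mathcal{S}$ with $L\models\neg\beta_m$ for every $m\ge1$. Put
\[
U=\mathrm{Var}(\mathcal{S}),\qquad V=\mathrm{Var}(\mathcal{S}_\infty)\subseteq U .
\]
By Theorem~\ref{thm:pappus} and \eqref{eq:beta}, both classes contain all modular lattices of length at most $3$ that are not planes; the planes in $\mathcal{S}$ are, up to isomorphism, the $L(F)$ with $s(F)>2$, and the planes in $\mathcal{S}_\infty$ are the $L(F)$ with $F$ formally real. We include all lattices that are not planes for two reasons. They make the classes closed under $\mathbb{H}$ and $\mathbb{S}$ without any classification of sublattices of planes, and they ensure that $\mathcal{S}\setminus\mathcal{S}_\infty$ consists of planes over fields only.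

\begin{lemma}\label{lem:closure}
The classes $\mathcal{S}$ and $\mathcal{S}_\infty$ are closed under $\mathbb{H}$, $\mathbb{S}$ and $\mathbb{P}_u$. Consequently $U$ is finitely based, the subdirectly irreducible members of $U$ lie in $\mathcal{S}$, and those of $V$ lie in $\mathcal{S}_\infty$.
\end{lemma}

\begin{proof}
The class $\mathcal{S}$ is defined by one sentence $\Phi$, and $\mathcal{S}_\infty$ by $\Phi$ and the sentences $\neg\beta_m$. Both are closed under $\mathbb{P}_u$ by {\L}o\'s's theorem.

Let $L\in\mathcal{S}$ and let $L'$ be a homomorphic image or a sublattice of $L$. Then $L'$ is modular of length at most $3$, by Lemma~\ref{lem:HS}(a) in the first case. If $L'$ is not a plane, then $L'\in\mathcal{S}_\infty\subseteq\mathcal{S}$. So let $L'$ be a plane. If $L'$ is an image of $L$, then $L'\cong L$ by Lemma~\ref{lem:HS}(b). If $L'$ is a sublattice, then by Lemma~\ref{lem:HS}(c) its points, lines and quadrangles are points, lines and quadrangles of $L$, and the top elements agree. In particular $L$ is a plane, so $L\models\pi$ and $L\models\neg\beta_2$. A configuration violating $\pi$ in $L'$ violates $\pi$ in $L$, so $L'\models\pi$. Witnesses for $\beta_m$ in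 $L'$ are witnesses in $L$, since the lattice equation in $\beta_m$ is evaluated in the same way in both lattices. So $L\models\neg\beta_m$ implies $L'\models\neg\beta_m$. Hence $L'\in\mathcal{S}$, and $L'\in\mathcal{S}_\infty$ if $L\in\mathcal{S}_\infty$.

The consequences follow from Theorems~\ref{thm:finite} and~\ref{thm:jonsson}(a).
\end{proof}

Since $L(F)$ is simple (Lemma~\ref{lem:simple}), Lemma~\ref{lem:closure} shows that $L(F)\in V$ if and only if $L(F)\in\mathcal{S}_\infty$, that is,
\begin{equation}\label{eq:inV}
L(F)\in V\iff F\text{ is formally real}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:strong}(a),(b)]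
The variety $V$ consists of modular lattices and is generated by lattices of length at most $3$. We apply Proposition~\ref{prop:obstruction} to $V\subseteq U$ and the sequence $L_m=L(D_m)$, $m\ge4$. The variety $U$ is finitely based by Lemma~\ref{lem:closure}. By Lemma~\ref{lem:Dlevel}, $2<s(D_m)<\infty$, so $L_m\in\mathcal{S}$, and $L_m\notin V$ by \eqref{eq:inV}.

(A) Let $L$ be an ultraproduct of the $L_m$ over a nonprincipal ultrafilter. Then $L\in\mathcal{S}$. For fixed $j$ we have $s(D_m)>j$ for all large $m$ by Lemma~\ref{lem:Dlevel}, so $L_m\models\neg\beta_j$ for all large $m$ by \eqref{eq:beta}, and $L\models\neg\beta_j$ by {\L}o\'s's theorem. Hence $L\in\mathcal{S}_\infty\subseteq V$.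

(B) Let $V\subsetneq A\subseteq U$. Then $A$ has a subdirectly irreducible member $L\notin V$. By Lemma~\ref{lem:closure}, $L\in\mathcal{S}$, and $L\notin\mathcal{S}_\infty$ because $\mathcal{S}_\infty\subseteq V$. So $L\cong L(F)$ for a field $F$ with $2<s(F)<\infty$. By Lemma~\ref{lem:level}(a), $F$ has characteristic $0$. By Corollary~\ref{cor:generate}, $L_m\in\mathrm{Var}(L)\subseteq A$ for all $m\ge\max(4,s(F))$.
\end{proof}

Since $\mathrm{Eq}(V)$ is a lattice theory, the question of Section~\ref{sec:intro} has a negative answer.

\begin{remark}\label{rem:pfister}
Pfister's theorem is used only for (A), and some such fact is necessary. If all finite levels of fields were at most $m_0$, then $\mathcal{S}_\infty$ would be defined by the single sentence $\Phi\ \&\ \neg\beta_{m_0}$, and $V$ would be finitely based by Theorem~\ref{thm:finite}.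
\end{remark}

\begin{remark}\label{rem:charp}
The condition $\neg\beta_2$ in the definition of $\mathcal{S}$ has no effect on $V$. It makes $U$ small enough to exclude planes of positive characteristic with one sentence, and (B) fails without it. For a prime $p$ let $\mathcal{S}^{(p)}$ be the class of modular lattices of length at most $3$ which, if they are planes, are isomorphic to $L(F)$ with $F$ formally real or of characteristic $p$. Let $\chi_p$ say that the lattice is a plane with a quadrangle for which $\epsilon\oplus\dots\oplus\epsilon=o$ ($p$ summands). The planes in $\mathcal{S}^{(p)}$ are those satisfying $\pi$ and, for each $m$, the sentence ``$\chi_p$ or $\neg\beta_m$''; so $\mathcal{S}^{(p)}$ is closed under $\mathbb{P}_u$. Closure under $\mathbb{H}$ and $\mathbb{S}$ follows as in Lemma~\ref{lem:closure}, with one addition: if a plane $L'$ is a sublattice of $L(F)$ and $F$ has characteristic $p$, then by Lemma~\ref{lem:coord} the equation in $\chi_p$ holds for every quadrangle of $L(F)$, in particular for one in $L'$. Put $A_p=\mathrm{Var}(\mathcal{S}^{(p)})\supseteq V$. It contains $L(\mathbb{F}_p)$, which is not in $V$ by \eqref{eq:inV}. For primes $p\neq q$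 the subdirectly irreducible members of $A_p\cap A_q$ lie in $\mathcal{S}^{(p)}\cap\mathcal{S}^{(q)}=\mathcal{S}_\infty$ by Theorem~\ref{thm:jonsson}(a), so $A_p\cap A_q=V$. Thus infinitely many varieties above $V$ do intersect pairwise in $V$. They lie outside $U$, and this is why the proof needs $U$ to be finitely based.
\end{remark}

\section{Lattices of length at most two}\label{sec:two}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(c)]
For a cardinal $\kappa\ge1$ let $M_\kappa$ be the lattice consisting of $0$, $1$ and $\kappa$ pairwise incomparable atoms. In a lattice of length $2$ the elements other than $0,1$ are pairwise incomparable, so a lattice of length at most $2$ is trivial, a two-element chain, or some $M_\kappa$. Such a lattice is modular: if $x\le z$, then $x=z$, $x=0$ or $z=1$, and in each case $x\vee(y\wedge z)=(x\vee y)\wedge z$.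

Let $W=\mathrm{Var}(\mathcal{K})$, where $\mathcal{K}$ consists of lattices of length at most $2$. If $W$ is trivial, it is defined by $v_0=v_1$. Otherwise $W$ contains the two-element chain, hence its square $M_2$. We find a class $\mathcal{T}$ with $\mathcal{K}\subseteq\mathcal{T}\subseteq W$, so that $W=\mathrm{Var}(\mathcal{T})$, to which Theorem~\ref{thm:finite} applies.

Suppose first that $M_n\in W$ for all finite $n$. Let $\mathcal{T}$ be the class of all lattices of length at most $2$. An equation that fails in $M_\kappa$ fails in a finitely generated sublattice. A finite subset of $M_\kappa$ together with $0,1$ is closed under the operations, so this sublattice embeds in some finite $M_n$. Hence every $M_\kappa$ satisfies $\mathrm{Eq}(W)$, and $\mathcal{T}\subseteq W$.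

Otherwise, since $M_n$ embeds in $M_{n+1}$, there is a largest $n\ge2$ with $M_n\in W$. Let $\mathcal{T}$ be the class of lattices of length at most $2$ with at most $n+2$ elements. Each of them embeds in $M_n$, so $\mathcal{T}\subseteq W$. A member of $\mathcal{K}$ outside $\mathcal{T}$ would be some $M_\kappa$ with $\kappa>n$ and would contain $M_{n+1}$; so $\mathcal{K}\subseteq\mathcal{T}$.

In both cases $\mathcal{T}$ is defined by one sentence and is closed under $\mathbb{S}$ and, by Lemma~\ref{lem:HS}(a), under $\mathbb{H}$. So $W$ is finitely based by Theorem~\ref{thm:finite}. By Theorem~\ref{thm:mckenzie} its theory has a one-element base, and such a base is independent.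
\end{proof}

\section{Which lattice theories have an independent base}\label{sec:char}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
If $V$ is finitely based, then $\mathrm{Eq}(V)$ has a one-element independent base by Theorem~\ref{thm:mckenzie}. So let $V$ not be finitely based. We show that an independent base exists if and only if varieties $A_i$ as in the theorem exist.

\emph{Necessity.} Let $\Sigma$ be an independent base. It is infinite, and it is countable because there are countably many equations. Some finite $\Sigma_0\subseteq\Sigma$ implies the lattice axioms. Enumerate $\Sigma\setminus\Sigma_0=\{\sigma_0,\sigma_1,\dots\}$ without repetition, and put $A_i=\mathrm{Mod}(\Sigma\setminus\{\sigma_i\})$ and $\tau_i=\sigma_i$. Each $A_i$ is a lattice variety because it satisfies $\Sigma_0$, and $A_i\supsetneq V$ by independence. Both $A_i\cap A_j$ for $i\neq j$ and $A_i\cap\mathrm{Mod}(\tau_i)$ equal $\mathrm{Mod}(\Sigma)=V$, which gives (i) and (ii). An equation of $\mathrm{Eq}(V)$ follows from finitely many members of $\Sigma$, so it holds in $A_i$ whenever $\sigma_i$ is not among them. This is (iii).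

\emph{Sufficiency: the plan.} We construct finitely based lattice varieties $W_0,W_1,\dots$ with $\bigcap_jW_j=V$ and $A_j\subseteq W_i$ for $i\neq j$. One-element bases of the $W_j$ then form an independent base. The second requirement says that $W_i$ contains the join $B_i$ of all $A_j$ with $j\neq i$. The $B_i$ themselves intersect in $V$, as we shall see, but they need not be finitely based. Each $W_i$ will be defined by finitely many equations of $B_i$, and the problem is to choose enough equations to keep the intersection equal to $V$, although earlier choices cannot be revised.

Enumerate $\mathrm{Eq}(V)=\{\rho_0,\rho_1,\dots\}$ and let $U_n$ be the variety of lattices satisfying $\rho_0,\dots,\rho_n$; then $V=\bigcap_nU_n$. For a set $I$ of natural numbers put $A_I=V\vee\bigvee_{i\in I}A_i$, so that $A_\emptyset=V$. Let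
\[
T_k=A_{\{i\,:\,i\ge k\}},\qquad B_j=A_{\{i\,:\,i\neq j\}},
\]
and write $[k,k')=\{i:k\le i<k'\}$. By (iii), every equation of $\mathrm{Eq}(V)$ holds in $T_k$ for all large $k$; in particular, for each $n$ we have $T_k\subseteq U_n$ for all large $k$. By (ii), $\tau_j\in\mathrm{Eq}(V)$. Distributivity (Theorem~\ref{thm:jonsson}(b)) applies to finite joins only, so we always treat a tail $T_k$ as a single term. For finite $I,J$, distributivity and (i) give
\begin{equation}\label{eq:AI}
A_I\cap A_J=V\vee\bigvee_{i\in I,\,j\in J}(A_i\cap A_j)=A_{I\cap J}.
\end{equation}

\emph{Fact 1: $A_j\cap B_j=V$.} Choose $k>j$ with $T_k\models\tau_j$. Then $B_j=A_{[0,k)\setminus\{j\}}\vee T_k$. By distributivity, \eqref{eq:AI} and (ii),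
\[
A_j\cap B_j=A_\emptyset\vee(A_j\cap T_k)\subseteq V\vee(A_j\cap\mathrm{Mod}(\tau_j))=V .
\]
The reverse inclusion holds because $V\subseteq A_j$ and $V\subseteq B_j$.

\emph{Fact 2: for $k<k'$ we have $\bigcap_{k\le j<k'}B_j=A_{[0,k)}\vee T_{k'}$.} Let $Y=A_{[0,k)}\vee T_{k'}$. For $k\le j<k'$ we have $B_j=Y\vee A_{[k,k')\setminus\{j\}}$. By distributivity the intersection is $Y\vee\bigcap_jA_{[k,k')\setminus\{j\}}$. The sets $[k,k')\setminus\{j\}$ have empty intersection, so by \eqref{eq:AI} the last intersection is $A_\emptyset=V\subseteq Y$. (For $k=0$ this gives $\bigcap_{j<k'}B_j=T_{k'}$, and hence $\bigcap_jB_j=V$.)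

\emph{The construction.} We construct integers $0=k_0<k_1<\cdots$ and finitely based lattice varieties $W_j$ such that
\[
W_j\supseteq B_j,\qquad A_j\cap W_j=V,\qquad \bigcap_{j<k_{n+1}}W_j\subseteq U_n .
\]
The middle condition is what allows the induction to continue: it says that $W_j$, although larger than $B_j$, still removes $A_j$. Suppose that $W_j$ has been defined for $j<k_n$, and let $W$ be the variety of lattices lying in all these $W_j$. Choose $k_{n+1}>k_n$ with $T_{k_{n+1}}\subseteq U_n$. By Fact 2 and distributivity,
\[
W\cap\bigcap_{k_n\le j<k_{n+1}}B_j=W\cap\bigl(A_{[0,k_n)}\vee T_{k_{n+1}}\bigr)\subseteq V\vee\bigvee_{i<k_n}(A_i\cap W_i)\vee T_{k_{n+1}}\subseteq U_n .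
\]
So $\rho_0,\dots,\rho_n$ are derivable from $\mathrm{Eq}(W)$ and the sets $\mathrm{Eq}(B_j)$, $k_n\le j<k_{n+1}$. Since derivations are finite, there are finite sets $E_j\subseteq\mathrm{Eq}(B_j)$ such that $\rho_0,\dots,\rho_n$ are derivable from $\mathrm{Eq}(W)$ and the $E_j$. By Fact 1, $\tau_j$ is derivable from $\mathrm{Eq}(A_j)\cup\mathrm{Eq}(B_j)$. After adding finitely many equations of $\mathrm{Eq}(B_j)$ to $E_j$, it is derivable from $\mathrm{Eq}(A_j)\cup E_j$. Let $W_j$ be the variety of lattices satisfying $E_j$. It is finitely based, $W_j\supseteq B_j\supseteq V$, and $V\subseteq A_j\cap W_j\subseteq A_j\cap\mathrm{Mod}(\tau_j)=V$. The third condition holds by the choice of the $E_j$.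

\emph{The independent base.} We have $V\subseteq\bigcap_jW_j\subseteq\bigcap_nU_n=V$. For $i\neq j$ we have $A_j\subseteq B_i\subseteq W_i$, so $\bigcap_{i\neq j}W_i\supseteq A_j\supsetneq V$. By Theorem~\ref{thm:mckenzie} choose equations $\sigma_j$ with $\mathrm{Mod}(\sigma_j)=W_j$, and let $\Sigma=\{\sigma_0,\sigma_1,\dots\}$. Then $\mathrm{Mod}(\Sigma)=V$, while $\mathrm{Mod}(\{\sigma_i:i\neq j\})\neq V$ for each $j$. The latter shows that $\sigma_j$ differs from all $\sigma_i$ with $i\neq j$, so $\Sigma\setminus\{\sigma_j\}=\{\sigma_i:i\neq j\}$ is not a base. Thus $\Sigma$ is an independent base of $\mathrm{Eq}(V)$.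
\end{proof}

A \emph{cover} of a lattice variety $V$ is a lattice variety $A\supsetneq V$ such that no variety lies strictly between $V$ and $A$. For covers, conditions (i) and (ii) come for free.

\begin{corollary}\label{cor:covers}
Let $V$ be a lattice variety that is not finitely based. If every finitely based lattice variety containing $V$ contains infinitely many covers of $V$, then $\mathrm{Eq}(V)$ has an independent base.
\end{corollary}

\begin{proof}
Let $\rho_n$ and $U_n$ be as in the proof of Theorem~\ref{thm:char}. Each $U_n$ is finitely based and contains $V$, so we can choose recursively distinct covers $A_n\subseteq U_n$ of $V$. For $i\neq j$ we have $A_i\not\subseteq A_j$, since both are covers; so $V\subseteq A_i\cap A_j\subsetneq A_i$, and (i) holds. Let $\tau_n$ be an equation of $\mathrm{Eq}(V)$ that fails in $A_n$. Then $V\subseteq A_n\cap\mathrm{Mod}(\tau_n)\subsetneq A_n$, and (ii) holds. The equation $\rho_n$ holds in $A_i$ for all $i\ge n$, which is (iii).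
\end{proof}

\begin{thebibliography}{9}

\bibitem{Artin}
Artin, \emph{Geometric Algebra}, Ch.~II.

\bibitem{EB}
\emph{Equational Bases For Lattice Theories},
\texttt{https://mscand.dk/article/download/10984/9005/29936}.

\bibitem{HP}
Hughes and Piper, \emph{Projective Planes}.

\bibitem{Jonsson}
B.~J\'onsson, Math. Scand. 21 (1967).

\bibitem{McKenzie}
R.~McKenzie, Math. Scand. 27 (1970), 24--38.

\bibitem{Pfister}
A.~Pfister, J. London Math. Soc. 40 (1965), 159--165.

\end{thebibliography}
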